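# Classifying fields of transcendence degree 1 and of transcendence degree 8

## 1. Algebraic fields: isomorphism is smooth

Fix $n$ and consider the fields of transcendence degree $n$ over their prime subfield. They are countable. One may hope to attach to each such field an invariant, as simple as possible, that determines it up to isomorphism, and then ask how complicated the invariant must be. Does the problem get harder as $n$ grows? Concretely: is it strictly harder to classify the fields of transcendence degree $8$ than those of transcendence degree $1$? This question is posed in "Superrigidity and Classification Problems" (http://sites.math.rutgers.edu/~sthomas/urbana-short.pdf). To give it a precise meaning we follow Friedman-Stanley and Hjorth-Kechris and compare isomorphism relations by Borel reductions.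

**Definition 1.1.** Let $E,F$ be equivalence relations on standard Borel spaces $X,Y$. A Borel map $f:X\to Y$ is a Borel reduction from $E$ to $F$ if
$$x\,E\,y\iff f(x)\,F\,f(y).$$
If one exists, we write $E\le_B F$. We write $E\sim_B F$ if $E\le_B F$ and $F\le_B E$, and $E<_B F$ if $E\le_B F$ and $F\not\le_B E$.

A field with universe $\mathbb N$ is a pair of functions $\mathbb N^2\to\mathbb N$, that is, a point of a Polish space. "Being a field of transcendence degree $n$" is a Borel condition, since it only quantifies over countable sets. So these fields form a standard Borel space, and $\cong_n$ denotes isomorphism on it. (For $n=0$ only infinite fields have codes, so finite fields do not occur.) For $\ell$ zero or a prime, $\cong_n^{(\ell)}$ is the restriction of $\cong_n$ to characteristic $\ell$. The classification problem for degree $8$ is strictly harder than that for degree $1$ iff $\cong_1\,<_B\,\cong_8$.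

**Definition 1.2.** An equivalence relation is smooth if it is $\le_B$ equality on $2^{\mathbb N}$. A Borel equivalence relation is countable if all its classes are countable.

**Example 1.3.** Equality on $2^{\mathbb N}$ is smooth and countable. Let $E_0$ be eventual equality on $2^{\mathbb N}$: $x\,E_0\,y$ iff $x(i)=y(i)$ for all large $i$. It is countable but not smooth. Indeed, let $f:2^{\mathbb N}\to2^{\mathbb N}$ be Borel and constant on $E_0$-classes. Each set $\{x:f(x)(i)=1\}$ is a Borel tail set, so it has measure $0$ or $1$ for the coin-flipping measure by Kolmogorov's zero-one law. Hence $f$ is constant on a set of measure $1$. An $E_0$-class is countable and so has measure $0$. Thus $f$ takes the same value on two inequivalent points and is not a reduction.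

Now take $n=0$. In characteristic $\ell>0$ we can classify by hand. A field $K$ algebraic over $\mathbb F_\ell$ embeds in $\overline{\mathbb F}_\ell$, and its image is the union of its finite subfields. As $\overline{\mathbb F}_\ell$ has exactly one subfield of each order $\ell^d$, isomorphic subfields of $\overline{\mathbb F}_\ell$ are equal. So $K\mapsto\{d: K\text{ has a subfield with }\ell^d\text{ elements}\}$ is a Borel reduction to equality. In characteristic $0$ there are distinct isomorphic subfields of $\overline{\mathbb Q}$, such as $\mathbb Q(\sqrt[3]2)$ and $\mathbb Q(\omega\sqrt[3]2)$ with $\omega$ a primitive cube root of unity. We must choose one field among conjugates, and the reason that we can is compactness.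

**Lemma 1.4.** Let $\Omega$ be a countably infinite set with a fixed enumeration and $H$ a compact group of permutations of $\Omega$ (in the pointwise topology), acting on $2^\Omega$ by $(h x)(a)=x(h^{-1}a)$. Let $\rho(x)$ be the lexicographically least element of $Hx$. Then $\rho$ is well defined and Borel, $\rho(x)\in Hx$, and $\rho(x)=\rho(y)\iff Hx=Hy$.

*Proof.* The action is continuous, so $Hx$ is compact. The least element exists: its first $m$ values form the lexicographically least string $u\in 2^m$ such that $Hx$ meets the basic open set $N_u$ of points that begin with $u$, and compactness gives a point of $Hx$ with all these initial segments. For $N$ open, $\{x:Hx\cap N\neq\emptyset\}=\bigcup_{h\in H}h^{-1}N$ is open, so each initial segment of $\rho(x)$ is a Borel function of $x$. If $Hx=Hy$ then $\rho(x)=\rho(y)$. Conversely, $\rho(x)=\rho(y)$ is a common element of the orbits $Hx$ and $Hy$, so they are equal. $\square$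

**Proposition 1.5.** $\cong_0$ is smooth.

*Proof.* Isomorphism preserves characteristic, and there are countably many characteristics. So it suffices to treat one prime field $k_0$. Let $\Omega$ be an algebraic closure of $k_0$, enumerated, and $G=\operatorname{Aut}(\Omega)$.

**Step 1: move the codes inside $\Omega$.** Let $K$ be an algebraic field on $\mathbb N$ with prime field $k_0$. Define $\epsilon(k)$ inductively as the least element of $\Omega$ such that for all $q\in\mathbb Z[Y_0,\dots,Y_k]$ we have $q(0,\dots,k)=0$ in $K$ iff $q(\epsilon(0),\dots,\epsilon(k))=0$ in $\Omega$. (Here $0,\dots,k$ stand for the elements of the field $K$ so named.) At each stage we have an embedding into $\Omega$ of the field generated by the earlier elements. It extends to the next element, which is algebraic, because $\Omega$ is algebraically closed. So $\epsilon$ is a field embedding, $K\cong L_K:=\epsilon(\mathbb N)\subset\Omega$, and $K\mapsto L_K\in2^\Omega$ is Borel. An isomorphism $L_K\to L_{K'}$ extends to an automorphism of $\Omega$, an algebraic closure of both. Thus $K\cong K'$ iff $L_K$ and $L_{K'}$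 lie in one $G$-orbit.

**Step 2: choose a point in each orbit.** Every element of $\Omega$ is a root of a polynomial over $k_0$, so $G$ has finite orbits on $\Omega$. The group $G$ is the set of maps in the compact product $\prod_{a\in\Omega}Ga$ that preserve the field operations. Indeed such a map is injective and maps each finite orbit into itself, hence onto itself. These are closed conditions, so $G$ is compact. By Lemma 1.4 with $H=G$, $K\cong K'$ iff $\rho(L_K)=\rho(L_{K'})$. $\square$

What changes for $n\ge1$? Let $n=1$, $k_0=\mathbb Q$, and let $\Omega$ be an algebraic closure of $\mathbb Q(t)$. Both $t\mapsto t+1$ and $t\mapsto t^{2^j}$ extend to automorphisms of $\Omega$, the second because $\Omega$ is also an algebraic closure of $\mathbb Q(t^{2^j})$. So orbits on $\Omega$ can be infinite, and the $G$-orbit of $\mathbb Q(t)$ contains the decreasing sequence $\mathbb Q(t^{2^j})$. A nonconstant $f$ lies in $\mathbb Q(t^{2^j})$ only if $2^j$ divides $[\mathbb Q(t):\mathbb Q(f)]$, so this sequence converges in $2^\Omega$ to $\mathbb Q$, which is not in the orbit. The orbit is not closed, and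 the argument breaks at compactness. The next section measures how much survives. After that we show that nothing more can be saved.

## 2. Transcendence degree $n$: a compact subgroup of countable index

For a countable group $G$, let $E(G,2)$ be the orbit equivalence relation of the shift $(g\cdot x)(k)=x(g^{-1}k)$ on $2^G$. For $G=\mathbb Z$ this is "equal up to translation" on two-sided binary sequences. Its classes are countable. Let $F_2$ be the free group of rank $2$ and
$$E_\infty=E(F_2,2).$$
We use one theorem from descriptive set theory.

**Fact 2.1** (Dougherty–Jackson–Kechris, *The structure of hyperfinite Borel equivalence relations*, Trans. AMS 341 (1994), Prop. 1.8). Every countable Borel equivalence relation is $\le_B E_\infty$.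

So $E_\infty$ is a universal countable Borel equivalence relation. Here are the results of this talk.

**Theorem A.** $\cong_n\,\le_B E_\infty$ for every $n\ge0$, and $E_\infty\le_B\,\cong_n^{(0)}$ for every $n\ge1$. Hence $\cong_1\,\sim_B E_\infty\sim_B\,\cong_8$, and $\cong_1\,<_B\,\cong_8$ is false.

**Theorem B.** For every characteristic $\ell\ge0$ and every $n\ge1$, $\cong_n^{(\ell)}\,\sim_B E_\infty$, while $\cong_0$ is smooth. Consequently $\cong_m\,<_B\,\cong_n$ iff $m=0<n$.

So the answer to the question is no. We start with the upper bound.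

**Proposition 2.2.** $\cong_n\,\le_B E_\infty$ and $\cong_n^{(\ell)}\,\le_B E_\infty$ for all $n\geq 0$ and all $\ell$.

*Proof.* Fix $\ell$ and $n$. Let $k_0$ be the prime field, $\Omega$ an algebraic closure of $k_0(t_1,\dots,t_n)$ with a fixed enumeration, $G=\operatorname{Aut}(\Omega)$, and $H$ the pointwise stabilizer of $t_1,\dots,t_n$. Let $\mathcal S\subset2^\Omega$ be the set of subfields of transcendence degree $n$. It is $G$-invariant, and it is Borel: being a subfield is a closed condition, and one then asks for an independent $n$-tuple among countably many.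

**Step 1: move the codes into $\mathcal S$.** For a field $K$ on $\mathbb N$ of characteristic $\ell$ and transcendence degree $n$, let $b_K$ be the least algebraically independent $n$-tuple of $K$ in a fixed enumeration of $\mathbb N^n$. Let $\epsilon(k)$ be, inductively, the least element of $\Omega$ such that for all $q\in\mathbb Z[X_1,\dots,X_n,Y_0,\dots,Y_k]$
$$q(b_K,0,\dots,k)=0\text{ in }K\iff q(t_1,\dots,t_n,\epsilon(0),\dots,\epsilon(k))=0\text{ in }\Omega .$$
It exists: $b_K\mapsto(t_1,\dots,t_n)$ gives an isomorphism $k_0(b_K)\cong k_0(t_1,\dots,t_n)$, and each further element of $K$ is algebraic over $k_0(b_K)$, so the embedding extends one element at a time into the algebraically closed field $\Omega$. All choices are Borel, so $K\mapsto L_K:=\epsilon(\mathbb N)\in\mathcal S$ is Borel, and $K\cong L_K$. An isomorphism between $L,L'\in\mathcal S$ extends to an automorphism of $\Omega$: since both have transcendence degree $n$, the field $\Omega$ is an algebraic closure of both. So $K\cong K'$ iff $L_K$ and $L_{K'}$ lie in one $G$-orbit.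

**Step 2: find the compact group.** Each element of $\Omega$ is algebraic over $k_0(t_1,\dots,t_n)$, so $H$ has finite orbits on $\Omega$, and $H$ is compact by the argument of Proposition 1.5. The coset space $G/H$ is in bijection with the $G$-orbit of $(t_1,\dots,t_n)$ in the countable set $\Omega^n$. So $G=\bigcup_iHg_i$ for countably many $g_i$.

**Step 3: pass to a countable relation.** Take $\rho$ from Lemma 1.4 for this $H$, and let $\mathcal S_0=\{x\in\mathcal S:\rho(x)=x\}$, a Borel set. For $x,y\in\mathcal S$,
$$Gx=Gy\iff\exists i\ \ \rho(g_ix)=\rho(y).\tag{1}$$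
Indeed, if $y=gx$ with $g=hg_i$, $h\in H$, then $Hy=Hg_ix$. Conversely, $\rho(g_ix)=\rho(y)$ lies in both orbits. By (1) the orbit relation on $\mathcal S$ is Borel. On $\mathcal S_0$ it has countable classes: if $y\in\mathcal S_0\cap Gx$, then $y=\rho(y)=\rho(g_ix)$ for some $i$. Finally, $\rho$ maps $\mathcal S$ into $\mathcal S_0$ and $\rho(x)\in Gx$, so $\rho$ reduces the orbit relation on $\mathcal S$ to that on $\mathcal S_0$.

Thus each $\cong_n^{(\ell)}$ reduces to a countable Borel equivalence relation. So does $\cong_n$, by taking the disjoint union over the countably many $\ell$. Apply Fact 2.1. $\square$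

It remains to reduce $E_\infty$ to isomorphism of fields. We will meet groups $\Gamma\supset F_2$, and the following lemma lets us use them.

**Lemma 2.3.** If $H\le G$ are countable groups, then $E(H,2)\le_B E(G,2)$.

*Proof.* Send $x\in2^H$ to its extension by zero $\bar x\in2^G$. If $h\cdot x=y$ with $h\in H$, then $h\cdot\bar x=\bar y$, since $k\in H$ iff $h^{-1}k\in H$. Conversely, let $g\cdot\bar x=\bar y$ with $g\in G$. If $x=0$, then $y=0$. If $x\ne0$, then $\operatorname{supp}\bar y=g\operatorname{supp}\bar x$ is a nonempty subset of $gH\cap H$, so $g\in H$ and $g\cdot x=y$. $\square$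

## 3. Roots over $C(t)$: what is remembered and what is lost

To encode $x\in2^\Gamma$ into a field, let $\Gamma$ act on the projective line $P^1$ by Möbius maps, let $x$ select points of an orbit, and mark the selected points by a field extension of $C(t)$, where $C$ is algebraically closed. For now let the characteristic be $0$. The natural mark is ramification: adjoin square roots of functions with zeros and poles at the selected points. Two things go wrong.

First, square roots forget the points. For every $a\in C$ we have $C(t)(\sqrt{t-a})=C(\sqrt{t-a})$, a rational function field again, isomorphic to $C(t)$. For $a\ne b$, put $u=\sqrt{t-a}$. Then $C(t)(\sqrt{t-a},\sqrt{t-b})=C(u)(\sqrt{u^2+a-b})$ is the function field of the conic $w^2=u^2+a-b$, that is, $(w-u)(w+u)=a-b$. It is generated by $w+u$, so it is rational once more. One or two marked points leave no trace. A repair is to adjoin all $p$-power roots. Let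
$$F=\bigcup_mC(t^{1/2^m})\tag{2}$$
with compatible roots. Let $f\in C(t^{1/2^m})^*$ be a $2^k$-th power in $F$ for every $k$. Away from $0$ and $\infty$ the extensions $C(t^{1/2^N})/C(t^{1/2^m})$ are unramified, so every valuation of $f$ at a point other than $0,\infty$ is divisible by all $2^k$, hence is $0$. So $f=ct^{j/2^m}$ with $c\in C^*$ and $j\in\mathbb Z$. Conversely all these $f$ are infinitely $2$-divisible. The field $F$ does remember that $0$ and $\infty$ are special.

Second, an isomorphism need not respect $C(t)$. The field (2) has the automorphism over $C$ that sends $t^{1/2^m}$ to $t^{1/2^{m+1}}$ for all $m$, and it moves $C(t)$ to $C(\sqrt t)$. Divisibility cannot separate $t$ from $\sqrt t$: both are infinitely divisible. If we cannot find $C(t)$ inside $F$, we cannot speak about its places. This is the point that has to be overcome. The plan is: use different primes $p$ to mark different sets, use one prime $p_0$ to make all of $C(t)^*$ divisible, and then look at pairs $f,f+1$. If every element of $C(t)^*$ has been made $2$-divisible by adjoining roots, then $\sqrt t$ is $2$-divisible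 too, but its companion $\sqrt t+1$ has logarithmic derivative
$$\frac{D(\sqrt t+1)}{\sqrt t+1}=\frac{1}{2\sqrt t\,(\sqrt t+1)}\notin C(t),\qquad D=\frac d{dt},$$
whereas a $2$-divisible element turns out to have a power in $C(t)$, hence a logarithmic derivative in $C(t)$. Sections 4 and 5 make this into a proof. They are written for a base slightly more general than $C(t)$ because positive characteristic will need it.

## 4. Divisible elements in Kummer towers

**Setting 4.1.** $C$ is a countable algebraically closed field, and $K\supset C$ is the union of a chain $K_0\subset K_1\subset\cdots$ of function fields of one variable over $C$, with each $K_{m+1}/K_m$ finite, separable and unramified at all places.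

The example to keep in mind is $K_m=K=C(t)$ for all $m$. Let $X$ be the set of nontrivial valuations of $K$ trivial on $C$. Such a $v$ is nontrivial on $K_0$, because $K/K_0$ is algebraic. It is discrete on each $K_m$, and its value group does not grow with $m$ because there is no ramification. So $v$ is discrete, and we normalize it to have value group $\mathbb Z$. For $A\subset X$ put
$$U_A=\{f\in K^*: v(f)=0\text{ for all }v\in X\setminus A\}.$$

**Example 4.2.** Let $K=C(t)$, $X=P^1(C)$. Then $U_{\{0,\infty\}}=\{ct^j:c\in C^*,\,j\in\mathbb Z\}$. For a single point $a$ we get $U_{\{a\}}=C^*=U_\emptyset$, since a divisor of a function has degree $0$. So a one-point set cannot be seen through $U$.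

**Lemma 4.3.** Let $L$ be an algebraic extension of $K$ and $f\in L^*$. If $v(f)=0$ for every valuation $v$ of $L$ trivial on $C$, then $f\in C$. In particular $U_\emptyset=C^*$. Clearly $U_X=K^*$.

*Proof.* If $f\notin C$, then $f$ is transcendental over $C$ and $L$ is algebraic over $C(f)$. The valuation of $C(f)$ at $f=0$ extends to $L$ and is positive at $f$. $\square$

Let $P$ be a set of primes different from $\operatorname{char}C$ and $\vec A=(A_p)_{p\in P}$ with $A_p\subset X$. In a fixed algebraic closure $\bar K$ let
$$F(\vec A)=K\big(w\in\bar K:\ w^{p^m}\in U_{A_p}\text{ for some }p\in P,\ m\ge1\big).$$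
For primes $r\notin P$ put $A_r=\emptyset$. Call $f\in F^*$ $r$-divisible in $F$ if for every $k$ there is $y\in F$ with $y^{r^k}=f$. In (2) we have $K=C(t)$, $P=\{2\}$, $A_2=\{0,\infty\}$.

**Kummer fact** (Lang, *Algebra*, VI, Thms. 8.1–8.2). Let $L$ contain the $N$-th roots of unity, $\operatorname{char}L\nmid N$, $U\le L^*$. If $y\in L(U^{1/N})$ and $y^N\in L^*$, then $y^N\in U\cdot L^{*N}$. Indeed, subgroups of $L^*$ containing $L^{*N}$ correspond injectively to the extensions obtained by adjoining their $N$-th roots, and $UL^{*N}$ and $\langle UL^{*N},y^N\rangle$ give the same extension, so they are equal.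

We also use that adjoining finitely many roots $w_i$, with $w_i^{N_i}$ in a field that contains the $N_i$-th roots of unity and with $N_i$ prime to the characteristic, gives a Galois extension whose group embeds in $\prod_i\mathbb Z/N_i$. All our fields contain $C$, hence all roots of unity.

**Proposition 4.4.** Let $F=F(\vec A)$ and let $r\ne\operatorname{char}C$ be prime. If $f\in F^*$ is $r$-divisible in $F$, then $f^q\in U_{A_r}$ for some $q\ge1$ not divisible by $\operatorname{char}C$. Moreover $\{f\in K^*:f\text{ is }r\text{-divisible in }F\}=U_{A_r}$.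

*Proof.* Adding $r$ to $P$ with $A_r=\emptyset$ only adjoins roots of elements of $U_\emptyset=C^*$, which lie in $C$. So we may assume $r\in P$.

**Step 1: the second statement follows from the first.** Elements of $U_{A_r}$ are $r$-divisible in $F$ by the definition of $F$. Conversely, if $f\in K^*$ is $r$-divisible, then $f^q\in U_{A_r}$. For $v\notin A_r$ we get $q\,v(f)=0$, so $v(f)=0$ and $f\in U_{A_r}$.

**Step 2: put $f$ into a finite extension of $K$ that does not depend on $k$.** Choose $K'=K(w_1,\dots,w_j)\ni f$ with $w_i^{p_i^{m_i}}\in U_{A_{p_i}}$, $p_i\in P$. Then $K'/K$ is finite abelian with group $\mathcal G$, and $|\mathcal G|$ is a product of primes in $P$, hence prime to the characteristic. Every nontrivial valuation of $K'$ trivial on $C$ restricts to a multiple of some $v\in X$ and is discrete. We normalize it to value group $\mathbb Z$ and write $v_{\mathfrak P}$ for the valuation at the place $\mathfrak P$. As $K'/K$ is Galois, $\mathcal G$ is transitive on the places over $v$, and these have a common ramification index $e$, so $v_{\mathfrak P}|_K=e\,v$.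

**Step 3: show that only roots of $U_{A_r}$ matter for the prime $r$.** Fix $k\ge1$ and $y\in F$ with $y^{r^k}=f$. Let $F_r$ be obtained from $K'$ by adjoining all $r$-power roots of elements of $U_{A_r}$. The field $F$ arises from $F_r$ by adjoining $p$-power roots for primes $p\in P$, $p\ne r$. So every finite subextension of $F/F_r$ lies in an abelian extension whose degree is prime to $r$, and has degree prime to $r$ itself. But $F_r(y)/F_r$ is cyclic of degree dividing $r^k$. Hence $y\in F_r$. Only finitely many roots are needed to express $y$, and an $r^m$-th root of an element of $U_{A_r}$ is also an $r^N$-th root of an element of $U_{A_r}$ for $N\ge m$. So $y\in K'(U_{A_r}^{1/r^N})$ for some $N\ge k$.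

**Step 4: extract divisibility of valuations.** We have $y^{r^N}=f^{r^{N-k}}\in K'^*$. The Kummer fact over $L=K'$ gives
$$f^{r^{N-k}}=w\,z^{r^N},\qquad w\in U_{A_r}\subset K,\quad z\in K'^*.$$
For a place $\mathfrak P$ of $K'$ over $v\in X$,
$$r^{N-k}v_{\mathfrak P}(f)=e\,v(w)+r^Nv_{\mathfrak P}(z).\tag{3}$$
If $v\notin A_r$, then $v(w)=0$, and (3) gives $r^k\mid v_{\mathfrak P}(f)$. If $\mathfrak P,\mathfrak P'$ lie over the same $v$, whatever $v$ is, subtracting the two equations (3) removes the term $e\,v(w)$ and gives $r^k\mid v_{\mathfrak P}(f)-v_{\mathfrak P'}(f)$. Now $K'$ does not depend on $k$, and $k$ is arbitrary. Hence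
$$v_{\mathfrak P}(f)=0\text{ over }v\notin A_r,\qquad v_{\mathfrak P}(f)=v_{\mathfrak P'}(f)\text{ if }\mathfrak P,\mathfrak P'\text{ lie over the same }v.\tag{4}$$

**Step 5: bring a power of $f$ down to $K$.** Let $\delta\in\mathcal G$. By (4), $\delta(f)$ and $f$ have the same valuation at every place, since $v_{\mathfrak P}\circ\delta$ is the valuation at another place over the same $v$. By Lemma 4.3, $\delta(f)=c_\delta f$ with $c_\delta\in C^*$. Since $\mathcal G$ fixes $C$, $\delta\mapsto c_\delta$ is a homomorphism. With $q=|\mathcal G|$ we get $c_\delta^q=1$, so $f^q$ is fixed by $\mathcal G$ and lies in $K^*$. By (4), $v(f^q)=0$ for $v\notin A_r$. So $f^q\in U_{A_r}$, and $q$ is prime to the characteristic. $\square$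

## 5. Recovering $K$ from pairs $f$, $f+1$

**Proposition 5.1.** Let $\vec A,\vec A'$ be indexed by the same $P$. Assume $A_{p_0}=A'_{p_0}=X$ for some $p_0\in P$, and that some prime $r\ne\operatorname{char}C$ is not in $P$. Let $F=F(\vec A)$, $F'=F(\vec A')$.

(i) If $\varphi:F\to F'$ is an isomorphism, then $\varphi(C)=C$, $\varphi(K)=K$ and $\varphi(U_{A_p})=U_{A'_p}$ for all $p\in P$.

(ii) If $\tau\in\operatorname{Aut}(K)$ satisfies $\tau(U_{A_p})=U_{A'_p}$ for all $p\in P$, then $\tau$ extends to an isomorphism $F\cong F'$.

*Proof of (ii).* Extend $\tau$ to an automorphism of $\bar K$. It maps the generators of $F$ over $K$ (the roots of elements of $U_{A_p}$) exactly onto those of $F'$, so it maps $F$ onto $F'$.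

*Proof of (i).*

**Step 1: recover $C$, using the missing prime $r$.** As $A_r=A'_r=\emptyset$, Proposition 4.4 says that if $f$ is $r$-divisible in $F$, then $f^q\in U_\emptyset=C^*$ for some $q\ge1$, hence $f\in C^*$. Conversely $C^*$ is divisible. So $C^*$ is the set of $r$-divisible elements of $F$, and likewise of $F'$. An isomorphism preserves $r$-divisibility, so $\varphi(C)=C$.

**Step 2: set up a derivation.** As $C$ is perfect, $K_0$ has a separating element $s$ over $C$. The fields $K$, $F$, $F'$ are separable algebraic over $C(s)$: the $K_{m+1}/K_m$ are separable, and $F,F'$ arise from $K$ by adjoining roots of order prime to the characteristic. So $d/ds$ on $C(s)$ extends uniquely to a derivation $D$ of $F$, and likewise of $F'$. We have $D(C)=0$ and $Ds=1$. By uniqueness, the two derivations agree on $K$ with the extension of $d/ds$ to $K$, so $D(K)\subset K$.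

**Step 3: describe the kernel of $D$ without mentioning $D$.** For $M=F$ or $F'$ put $M^\circ=C$ in characteristic $0$ and $M^\circ=M^\ell$ in characteristic $\ell>0$. We claim $\ker D=M^\circ$ on $M$.

In characteristic $0$, let $f\notin C$ and suppose $Df=0$. Then $D$ vanishes on $C(f)$, hence on its algebraic extension $M$, contradicting $Ds=1$.

In characteristic $\ell$, let $f\in M$. It is separable over $C(s)$, and over $C(s)(f^\ell)$ it is both separable and purely inseparable, so $f\in C(s)(f^\ell)$. As $C=C^\ell\subset M^\ell$, this gives $M=M^\ell(s)$. Since $D(M^\ell)=0\ne Ds$, we have $s\notin M^\ell$, while $s^\ell\in M^\ell$. So $1,s,\dots,s^{\ell-1}$ is a basis of $M$ over $M^\ell$. For $c_i\in M^\ell$,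
$$D\Big(\sum_{i<\ell}c_is^i\Big)=\sum_{1\le i<\ell}i\,c_is^{i-1},$$
which vanishes only if $c_i=0$ for $1\le i<\ell$. This proves the claim.

By Step 1 in characteristic $0$, and trivially in characteristic $\ell$, $\varphi(F^\circ)=F'^\circ$.

**Step 4: show $\varphi(f)\in K$ for $f\in K\setminus F^\circ$.** Since $0,-1\in F^\circ$, both $f$ and $f+1$ are in $K^*=U_{A_{p_0}}$, so both are $p_0$-divisible in $F$. Put $u=\varphi(f)$. Then $u$ and $u+1=\varphi(f+1)$ are $p_0$-divisible in $F'$. By Proposition 4.4, $u^q\in K$ and $(u+1)^{q'}\in K$ with $q,q'$ not divisible by the characteristic. So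
$$\lambda:=\frac{Du}u=\frac{D(u^q)}{q\,u^q}\in K,\qquad \mu:=\frac{Du}{u+1}=\frac{D((u+1)^{q'})}{q'(u+1)^{q'}}\in K.$$
As $u\notin F'^\circ$, Step 3 gives $Du\ne0$, so $\lambda,\mu\neq0$. From $u\lambda=Du=(u+1)\mu$ we get $u(\lambda-\mu)=\mu\ne0$, so
$$u=\frac{\mu}{\lambda-\mu}\in K.$$

**Step 5: cover the rest of $K$.** If $g\in K\cap F^\circ$, then $Dg=0$ and $g=(g+s)-s$, where $D(g+s)=Ds=1$. So $g$ is a difference of two elements of $K\setminus F^\circ$, and $\varphi(g)\in K$ by Step 4. Hence $\varphi(K)\subset K$. The same argument for $\varphi^{-1}$ gives $\varphi(K)=K$.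

**Step 6: recover the groups.** For $p\in P$, Proposition 4.4 says that $U_{A_p}$ is the set of elements of $K^*$ that are $p$-divisible in $F$, and $U_{A'_p}$ is the set of elements of $K^*$ that are $p$-divisible in $F'$. Since $\varphi(K)=K$, $\varphi(U_{A_p})=U_{A'_p}$. $\square$

We now pass from groups to sets. For $\tau\in\operatorname{Aut}(K)$ with $\tau(C)=C$ and $v\in X$, let $\tau_*v=v\circ\tau^{-1}\in X$. Then $(\tau\tau')_*=\tau_*\tau'_*$. As $(\tau_*v)(\tau f)=v(f)$, we have $\tau(U_A)=U_{\tau_*A}$.

**Definition 5.2.** A set $A\subset X$ is full if every $v\in A$ satisfies $v(f)\ne0$ for some $f\in U_A$.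

If $A$ is full, then $A=\{v\in X:v(f)\ne0\text{ for some }f\in U_A\}$, so $U_A$ determines $A$. If $A$ is full, so is $\tau_*A$. Hence for full $A,A'$
$$\tau(U_A)=U_{A'}\ \Longrightarrow\ \tau_*A=A'.\tag{5}$$
In $P^1(C)$ every $A$ with $|A|\ge2$ is full: for $a\ne a'$ in $A$ there is $f\in C(t)^*$ with divisor $(a)-(a')$. A one-point set is not full, by Example 4.2. The empty set is full.

## 6. A rigid orbit of rational points

In characteristic $0$ we need a group $\Gamma\supset F_2$ of Möbius maps and a set of points, marked once and for all, that no Möbius map outside $\Gamma$ preserves.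

For $c\in\{0,3,10\}$ let
$$\iota_c(t)=c+\frac1{t-c},$$
an involution in $PGL_2(\mathbb Q)$, and let $\Delta_c=\{t\in\mathbb R:|t-c|<1\}$. Let $\mathcal E=\{\infty\}\cup\{t\in\mathbb R:|t-c|>1\text{ for }c=0,3,10\}$ and $\Gamma=\langle\iota_0,\iota_3,\iota_{10}\rangle$.

**Lemma 6.1.** (a) $\Gamma\cong\mathbb Z/2*\mathbb Z/2*\mathbb Z/2$, and $\gamma\mathcal E\subset\Delta_0\cup\Delta_3\cup\Delta_{10}$ for every $\gamma\in\Gamma\setminus\{1\}$. (b) $F_2\le\Gamma$.

*Proof.* (a) The map $\iota_c$ sends $\{\infty\}\cup\{|t-c|>1\}$ into $\Delta_c$, since $\iota_c(\infty)=c$ and $|\iota_c(t)-c|=1/|t-c|$. This set contains $\mathcal E$, and it contains $\Delta_{c'}$ for $c'\ne c$, because $|c-c'|\ge3$. By induction on the length, a nonempty reduced word $\iota_{c_1}\iota_{c_2}\cdots\iota_{c_m}$ ($c_i\ne c_{i+1}$) maps $\mathcal E$ into $\Delta_{c_1}$. As $\mathcal E\neq\emptyset$ is disjoint from the $\Delta_c$, such a word is not the identity.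

(b) Write $i,j,k$ for $\iota_0,\iota_3,\iota_{10}$, and let $a=ij$, $b=ik$, so $a^{-1}=ji$, $b^{-1}=ki$. Each of the four contains one letter from $\{j,k\}$. Take a nonempty reduced word in $a^{\pm1},b^{\pm1}$ and look at two neighboring factors. If both exponents are $+1$ or both are $-1$, the letters from $\{j,k\}$ are separated by a single $i$. If the exponents are $+1,-1$, the two letters from $\{j,k\}$ are adjacent, and they are distinct because the word is reduced. If the exponents are $-1,+1$, they are separated by $ii$, which cancels, and again they become adjacent and are distinct. So after cancelling each $ii$ we have a reduced word in $i,j,k$ that contains all the letters from $\{j,k\}$. It is nonempty, hence nontrivial by (a). So $a,b$ generate a free group of rank $2$. $\square$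

Let $O=\Gamma\infty\subset P^1(\mathbb Q)$ and $O_6=\Gamma6$. Note $6\in\mathcal E$. By Lemma 6.1(a):

- $\gamma\infty=\infty$ only for $\gamma=1$, so $\gamma\mapsto\gamma\infty$ is injective;
- $O\setminus\{\infty\}\subset\Delta_0\cup\Delta_3\cup\Delta_{10}=(-1,1)\cup(2,4)\cup(9,11)$;
- $6\notin O$, so the orbits $O$ and $O_6$ are disjoint;
- $0,3,10\in O$, as $\iota_c\infty=c$.

**Lemma 6.2.** If $g\in PGL_2(\mathbb Q)$ and $gO=O$, then $g\in\Gamma$.

*Proof.* We have $g\infty=\gamma\infty$ for some $\gamma\in\Gamma$. Replacing $g$ by $\gamma^{-1}g$ we may assume $g\infty=\infty$. So $g(t)=\alpha t+\beta$, and $g$ preserves the bounded set $O'=O\setminus\{\infty\}$. Let $m=\inf O'\in[-1,0]$ and $M=\sup O'\in[10,11]$. Comparing lengths, $|\alpha|(M-m)=M-m>0$, so $\alpha=\pm1$. If $\alpha=1$, then $\beta=0$, as $O'$ is bounded, and $g=1$. If $\alpha=-1$, then $g$ exchanges infimum and supremum, so $\beta=m+M\in[9,11]$. Then $g(3)=\beta-3\in[6,8]$, which is disjoint from $O'\subset(-1,1)\cup(2,4)\cup(9,11)$, although $3\in O'$. This is a contradiction. $\square$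

## 7. Coding the shift in characteristic $0$: proof of Theorem A

Let $n\ge1$, let $C$ be the algebraic closure of $\mathbb Q(b_1,\dots,b_{n-1})$ with $b_1,\dots,b_{n-1}$ algebraically independent, let $K=C(t)$, and identify $X=P^1(C)$. For $x\in2^\Gamma$ let
$$A_x=O_6\cup\{\gamma\infty:x(\gamma)=1\}.$$
The orbit $O_6$ is infinite (distinct $\gamma$ give distinct points $\gamma 6$, again by Lemma 6.1(a)) and is there only to keep $A_x$ full for every $x$. Let $P=\{2,3,5\}$ and let $F_x=F(\vec A)$ with
$$A_2=X,\qquad A_3=O,\qquad A_5=A_x .$$
The prime $2$ serves as $p_0$ and the missing prime $7$ as $r$ in Proposition 5.1. The field $F_x$ is algebraic over $C(t)$, so it has characteristic $0$ and transcendence degree $n$.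

**Proposition 7.1.** $F_x\cong F_y$ iff $y\in\Gamma\cdot x$.

*Proof.*

**Step 1: equivalent points give isomorphic fields.** Let $y=h\cdot x$, $h\in\Gamma$. Let $\tau$ be the $C$-automorphism $f\mapsto f\circ h^{-1}$ of $K$. The order of $f\circ h^{-1}$ at $h(a)$ is the order of $f$ at $a$, so $\tau_*=h$ on $P^1(C)$. We have $hX=X$, $hO=O$, $hO_6=O_6$ and
$$h\{\gamma\infty:x(\gamma)=1\}=\{\gamma\infty:x(h^{-1}\gamma)=1\}=\{\gamma\infty:y(\gamma)=1\}.$$
So $hA_x=A_y$. Thus $\tau$ maps $U_X,U_O,U_{A_x}$ to $U_X,U_O,U_{A_y}$, and Proposition 5.1(ii) applies.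

**Step 2: an isomorphism induces a rational Möbius map.** Let $\varphi:F_x\to F_y$ be an isomorphism. By Proposition 5.1(i), $\tau=\varphi|_K\in\operatorname{Aut}(K)$, $\tau(C)=C$, and by (5) $\tau_*O=O$, $\tau_*A_x=A_y$. Put $\sigma=\tau|_C$ and $g(t)=\tau(t)$. Since $K=\tau(K)=C(g(t))$, $g\in PGL_2(C)$. For $a\in C$, the function $t-a$ has its only zero at $a$, and $\tau(t-a)=g(t)-\sigma(a)$ has its only zero at $g^{-1}(\sigma(a))$. So $\tau_*a=g^{-1}(\sigma(a))$. Looking at the pole of $t$ we get $\tau_*\infty=g^{-1}(\infty)$. The automorphism $\sigma$ of $C$ may be wild, but it fixes $\mathbb Q$. So $\tau_*=h:=g^{-1}$ on $P^1(\mathbb Q)$, which contains $O\cup O_6$. Thus $hO=O$. So $h$ maps three distinct rational points to rational points, and hence $h\in PGL_2(\mathbb Q)$.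

**Step 3: read off $y=h\cdot x$.** By Lemma 6.2, $h\in\Gamma$. Also $hA_x=A_y$. Intersecting with $hO=O$, and using $O\cap O_6=\emptyset$, gives $h\{\gamma\infty:x(\gamma)=1\}=\{\gamma\infty:y(\gamma)=1\}$. As $\gamma\mapsto\gamma\infty$ is injective, $y=h\cdot x$. $\square$

**Lemma 7.2.** The assignment $x\mapsto F_x$ can be made into a Borel map to field structures on $\mathbb N$.

*Proof.* Enumerate the countable set $\bar K$. An element of $F_x$ involves finitely many roots, hence finitely many elements of $U_{A_x}$, and each of these has finite support. So $F_x$ is the union of the fields $F_{1_\Phi}$ over the finite sets $\Phi\subset\Gamma$ on which $x$ is constantly $1$, where $1_\Phi\in2^\Gamma$ is the indicator function of $\Phi$. (The inclusion $F_{1_\Phi}\subset F_x$ holds because $A_{1_\Phi}\subset A_x$.) Hence for each $e\in\bar K$ the set $\{x:e\in F_x\}$ is open, so $x\mapsto F_x\in2^{\bar K}$ is Borel. Transport the field structure to $\mathbb N$ by the increasing enumeration of the infinite set $F_x$; this is Borel. $\square$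

*Proof of Theorem A.* The upper bound is Proposition 2.2. By Proposition 7.1 and Lemma 7.2, $E(\Gamma,2)\le_B\,\cong_n^{(0)}$ for $n\ge1$. With $F_2\le\Gamma$ and Lemma 2.3,
$$E_\infty\le_BE(\Gamma,2)\le_B\,\cong_n^{(0)}\,\le_B\,\cong_n,$$
where the last reduction is the inclusion. In particular $\cong_8\,\le_BE_\infty\le_B\,\cong_1$ and $\cong_1\,\le_BE_\infty\le_B\,\cong_8$. So $\cong_1\,\sim_B E_\infty\sim_B\,\cong_8$. Since $\cong_8\,\le_B\,\cong_1$, the statement $\cong_1\,<_B\,\cong_8$ is false: fields of transcendence degree $8$ are not strictly harder to classify than those of transcendence degree $1$. $\blacksquare$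

## 8. Characteristic $\ell$: a tower of supersingular elliptic curves

For Theorem B we still need $E_\infty\le_B\,\cong_n^{(\ell)}$ for $\ell$ prime and $n\ge1$. Sections 4 and 5 hold in every characteristic. What fails is the supply of automorphisms. Take $n=1$, so $C=\overline{\mathbb F}_\ell$. Then $\operatorname{Aut}(C(t)/C)=PGL_2(\overline{\mathbb F}_\ell)$ is the union of the finite groups $PGL_2(\mathbb F_{\ell^k})$. Every finitely generated subgroup is finite, so there is no $F_2$. Also only $\ell+1$ points are rational over the prime field. Replacing $P^1$ by an elliptic curve $E$ does not help by itself. The $C$-automorphisms of $C(E)$ come from maps $a\mapsto\varepsilon(a)+b$ with $\varepsilon$ in the finite group $\operatorname{Aut}(E)$ of automorphisms fixing the origin and $b\in E(\overline{\mathbb F}_\ell)$, a torsion group. A finitely generated group of such maps has a finite index subgroup of translations, which is finitely generated, abelian and torsion. So it is finite.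

But $E$ can have many endomorphisms of degree greater than $1$, and these become invertible in a limit. This is why Setting 4.1 allowed an unramified tower. To contain $F_2$, the endomorphism ring must not be commutative.

**Recollection 8.1** (Silverman, *Arithmetic of Elliptic Curves*, V.3.1, V.4.1 and Exercises). For every prime $\ell$ there is a supersingular elliptic curve $E$ over $\overline{\mathbb F}_\ell$, and $R=\operatorname{End}(E)$ is then an order in a quaternion division algebra $B$ over $\mathbb Q$. For $\alpha\in R$ with dual $\hat\alpha$, both $\operatorname{tr}\alpha=\alpha+\hat\alpha$ and $\deg\alpha=\alpha\hat\alpha=\hat\alpha\alpha$ are integers.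

Choose non-commuting $\xi_0,\eta_0\in R$ and put $\xi=2\xi_0-\operatorname{tr}\xi_0$, $\eta=2\eta_0-\operatorname{tr}\eta_0$. Then $\xi\eta-\eta\xi=4(\xi_0\eta_0-\eta_0\xi_0)\ne0$. The traces are $0$, so $\hat\xi=-\xi$, and
$$\xi^2=-d,\quad \eta^2=-d',\qquad d=\deg\xi>0,\quad d'=\deg\eta>0 .$$
By Dirichlet's theorem choose a prime $r\ne\ell$ with $r\equiv1\pmod{8dd'}$. Then $r$ is odd and prime to $dd'$. Modulo $r$ the numbers $-1$ and $2$ are squares, since $r\equiv1\pmod 8$. Each odd prime divisor $p$ of $dd'$ is a square modulo $r$, by quadratic reciprocity and $r\equiv1\pmod{4}$, $r\equiv 1\pmod p$. So $-d$ and $-d'$ are nonzero squares modulo $r$.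

**Example 8.2.** Let $\ell=2$ and let $E$ be $v^2+v=u^3$ over $\overline{\mathbb F}_2$. Let $\omega^2+\omega+1=0$ in $\overline{\mathbb F}_2$. The maps
$$\theta(u,v)=(u+1,\,v+u+\omega),\qquad \zeta(u,v)=(\omega u,\,v)$$
preserve the equation: for $\theta$, the left side becomes $v^2+v+u^2+u+\omega^2+\omega=u^3+u^2+u+1=(u+1)^3$. They fix the origin at infinity, so they are automorphisms of $E$. We have $\theta^2(u,v)=(u,v+1)=-(u,v)$, so $\theta^2=-1$, and $\zeta^2+\zeta+1=0$, since $\zeta^3=1\ne\zeta$ in a ring without zero divisors. They do not commute: $\zeta\theta(u,v)$ has first coordinate $\omega u+\omega$, and $\theta\zeta(u,v)$ has first coordinate $\omega u+1$. With $\xi_0=\theta$, $\eta_0=\zeta$ we get $\xi=2\theta$, $d=4$, and $\eta=2\zeta+1$, $d'=3$. The condition on $r$ reads $r\equiv1\pmod{96}$, and $r=97$ will do.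

Let $C$ be the algebraic closure of $\mathbb F_\ell(b_1,\dots,b_{n-1})$, and regard $E$ as a curve over $C\supset\overline{\mathbb F}_\ell$. Let $K$ be the direct limit of
$$C(E)\xrightarrow{[r]^*}C(E)\xrightarrow{[r]^*}\cdots,\qquad i_m:C(E)\to K,\qquad i_m(f)=i_{m+1}(f\circ[r]).$$
Put $K_m=i_m(C(E))$. As $r\ne\ell$, $[r]$ is étale, so each $K_{m+1}/K_m$ is finite, separable and unramified. Setting 4.1 holds.

**The places of $K$.** A valuation in $X$ is a compatible family of valuations on the $K_m$. On $K_m$ it is the order at some $a_m\in E(C)$, and since $\operatorname{ord}_{a_{m+1}}(f\circ[r])=\operatorname{ord}_{ra_{m+1}}(f)$, compatibility means $ra_{m+1}=a_m$. So $X$ is identified with the group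
$$\hat E=\{(a_m)_{m\ge0}:a_m\in E(C),\ ra_{m+1}=a_m\},\qquad v_a(i_mf)=\operatorname{ord}_{a_m}(f).$$
Let $\pi_m(a)=a_m$, and give $\hat E$ the topology with basis the fibers $\pi_m^{-1}(e)$. (Two fibers are nested or disjoint, because $a_{m'}$ determines $a_m$ for $m\le m'$.) Multiplication by $r$ on $\hat E$ is bijective: it sends $(a_0,a_1,\dots)$ to $(ra_0,a_0,a_1,\dots)$, and its inverse is the shift $(a_0,a_1,\dots)\mapsto(a_1,a_2,\dots)$.

**The $r$-adic plane.** Let $V=\{a\in\hat E:\text{all }a_m\in E[r^\infty]\}$. If one coordinate of $a$ is in $E[r^\infty]$, all are. So $\pi_m^{-1}(e)\subset V$ for $e\in E[r^\infty]$, and $V$ is open. We have $\pi_0^{-1}(0)=T_rE\cong\mathbb Z_r^2$, the Tate module, and $\pi_m^{-1}(0)=r^mT_rE$, because multiplication by $r^m$ shifts coordinates $m$ places. If $a\in V$ and $r^ja_0=0$, then $r^ja\in T_rE$. So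
$$V=\bigcup_jr^{-j}T_rE\cong\mathbb Q_r^2$$
with its usual topology. Every fiber $\pi_m^{-1}(e)$ is nonempty and is a translate of $r^mT_rE$, hence compact. As $E[r^\infty]$ is countable, $V$ has a countable basis of compact open sets, and so it has only countably many compact open subsets.

**Lemma 8.3.** Every open $A\subset V$ is full.

*Proof.* Given $a\in A$, choose $m$ with $\pi_m^{-1}(a_m)\subset A$. Put $e_1=a_{m+1}$ and choose $e_2\ne e_1$ with $re_2=a_m$. Both are torsion, so for some $N\ge1$ the divisor $N((e_1)-(e_2))$, of degree $0$ and with sum $N(e_1-e_2)=0$ in $E$, is the divisor of a function $f$ on $E$. If $v_{a'}(i_{m+1}f)\ne0$, then $a'_{m+1}\in\{e_1,e_2\}$, so $a'_m=a_m$ and $a'\in A$. Thus $i_{m+1}(f)\in U_A$, and $v_a(i_{m+1}f)=N\ne0$. $\square$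

**Lemma 8.4.** Let $\alpha\in R$ have degree a power of $r$. Then $\alpha$ acts coordinatewise on $\hat E$ as a group automorphism that preserves $V$ and is $\mathbb Q_r$-linear there. There is $\tau\in\operatorname{Aut}(K)$, trivial on $C$, with $\tau_*a=\alpha a$ for all $a\in\hat E$.

*Proof.* Let $\deg\alpha=r^k$. As $\hat\alpha\alpha=\alpha\hat\alpha=[r^k]$ acts bijectively on $\hat E$, $\alpha$ acts bijectively. Since $\alpha$ and $\hat\alpha$ map $V$ into $V$ and $r^kV=V$, we have $\alpha V=V$. On $V$, $\alpha$ is additive and continuous, hence $\mathbb Z_r$-linear, hence $\mathbb Q_r$-linear. Define $\alpha^*(i_mf)=i_m(f\circ\alpha)$. This is well defined, because $\alpha$ commutes with $[r]$. It is an embedding $K\to K$ that fixes $C$. Now $[r]^*$ sends $i_m(f)$ to $i_m(f\circ[r])=i_{m-1}(f)$ for $m\ge1$, so it is onto $K$, hence bijective. Since $\alpha^*\hat\alpha^*=(\hat\alpha\alpha)^*=([r]^*)^k$, $\alpha^*$ is onto, so it is an automorphism. As $r\neq\ell$, $\alpha$ is unramified, so $\operatorname{ord}_{a_m}(f\circ\alpha)=\operatorname{ord}_{\alpha a_m}(f)$, which says $v_a(\alpha^*g)=v_{\alpha a}(g)$.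 For $\tau=(\alpha^*)^{-1}$ we get $\tau_*v_a=v_a\circ\alpha^*=v_{\alpha a}$. $\square$

The ring $R$ acts on $V$, nonzero integers act invertibly, and so $V$ is a $B$-module. As $B$ is a division algebra, all nonzero elements of $B$ act invertibly on $V$. The characteristic polynomial of $\alpha\in R$ on $V$ is $X^2-\operatorname{tr}(\alpha)X+\deg\alpha$ (Silverman, III.8.6, V.2.3).

## 9. Ping-pong on the $r$-adic projective line

We need two endomorphisms of $r$-power degree that generate a free group, and a compact open set $Z\subset V$ whose translates are disjoint.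

**Lemma 9.1.** There is $\alpha_1\in\mathbb Z[\xi]$ of degree a positive power of $r$ with $r\nmid\operatorname{tr}\alpha_1$. Similarly there is $\alpha_2\in\mathbb Z[\eta]$.

*Proof.* Let $\mathcal O$ be the ring of integers of the imaginary quadratic field $\mathbb Q(\xi)$, and $\kappa=[\mathcal O:\mathbb Z[\xi]]$. The order $\mathbb Z[\xi]$ has discriminant $-4d$, so $\kappa^2\mid4d$, and $\kappa$ is prime to $r$. Then $\mathcal O/r\cong\mathbb Z[\xi]/r\cong\mathbb F_r[X]/(X^2+d)$. As $-d$ is a nonzero square modulo $r$, this is $\mathbb F_r\times\mathbb F_r$, so $r=\mathfrak r\bar{\mathfrak r}$ splits with $\mathfrak r\ne\bar{\mathfrak r}$. Since the class group is finite, $\mathfrak r^h=(\beta)$ for some $h\ge1$. The element $\beta$ has norm $r^h$, prime to $\kappa$, so $\beta$ is a unit modulo $\kappa\mathcal O$ and $\beta^j\equiv1\bmod\kappa\mathcal O$ for some $j\ge1$. Put $\alpha_1=\beta^j\in1+\kappa\mathcal O\subset\mathbb Z[\xi]$. Conjugation $\xi\mapsto-\xi=\hat\xi$ is the restriction of $\alpha\mapsto\hat\alpha$, so degree and trace of $\alpha_1$ are its norm and trace from $\mathbb Q(\xi)$.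 The norm is $r^{hj}$. As $(\bar\alpha_1)=\bar{\mathfrak r}^{hj}$, we have $\alpha_1\in\mathfrak r$ and $\bar\alpha_1\notin\mathfrak r$. So $\operatorname{tr}\alpha_1=\alpha_1+\bar\alpha_1\notin\mathfrak r$, and $r\nmid\operatorname{tr}\alpha_1$. For $\eta$ and $d'$ the argument is the same. $\square$

In Example 8.2 with $r=97$ one can take $\alpha_1=9+2\xi$ and $\alpha_2=7+4\eta$: the degrees are $81+4\cdot4=97$ and $49+16\cdot3=97$, and the traces are $18$ and $14$.

**Lemma 9.2.** $\alpha_1$ and $\alpha_2$ are diagonalizable on $V$, each has one eigenvalue that is a unit of $\mathbb Z_r$ and one of positive valuation, and their four eigenlines are distinct.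

*Proof.* The characteristic polynomial of $\alpha_1$ is congruent to $X(X-\operatorname{tr}\alpha_1)$ modulo $r$, with $r\nmid\operatorname{tr}\alpha_1$. By Hensel's lemma it has two roots in $\mathbb Z_r$, a unit and one of positive valuation. If $\alpha_1$ were an integer $a$, its degree $a^2$ would be a positive power of $r$, so $r$ would divide $a$ and $\operatorname{tr}\alpha_1=2a$. Hence $\alpha_1\in\mathbb Z[\xi]\setminus\mathbb Z$, that is, $\alpha_1=a+b\xi$ with $b\ne0$, and the eigenlines of $\alpha_1$ are those of $\xi$. In the same way those of $\alpha_2$ are those of $\eta$. On a common eigenline $\xi$ and $\eta$ would act by scalars and $\xi\eta-\eta\xi$ would vanish. But $0\ne\xi\eta-\eta\xi\in B$ acts invertibly. $\square$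

**Proposition 9.3.** For some $k\ge1$ the group $\Gamma=\langle\alpha_1^k,\alpha_2^k\rangle$ is free of rank $2$, already as a group acting on $V$, and there is a nonempty compact open $Z\subset V\setminus\{0\}$ such that the sets $\gamma Z$ $(\gamma\in\Gamma)$ are pairwise disjoint.

*Proof.*

**Step 1: dynamics of one map.** Let $a_i^+$ and $a_i^-$ in $P(V)$ be the eigenlines of $\alpha_i$ for the unit eigenvalue $\lambda$ and for the eigenvalue $\mu$ of positive valuation. In coordinates with respect to eigenvectors, a point of $P(V)$ other than $a_i^-$ has the affine coordinate $z=(\text{coordinate along }a_i^-)/(\text{coordinate along }a_i^+)\in\mathbb Q_r$, with $z=0$ at $a_i^+$, and $\alpha_i$ multiplies $z$ by $\mu/\lambda$, where $|\mu/\lambda|<1$. Choose pairwise disjoint compact open neighborhoods $N_i^\pm$ of the four points $a_i^\pm$ with union $\ne P(V)$. This is possible because $P(V)$ is Hausdorff with a basis of compact open sets and has no isolated points. On the compact set $P(V)\setminus N_i^-$ the coordinate $z$ is bounded, and $N_i^+$ contains all points with $|z|$ small. So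 for large $k$
$$\alpha_i^k(P(V)\setminus N_i^-)\subset N_i^+,\qquad\alpha_i^{-k}(P(V)\setminus N_i^+)\subset N_i^-\qquad(i=1,2).\tag{6}$$
The second inclusion follows from the first: if $p\notin N_i^+$ and $\alpha_i^{-k}p\notin N_i^-$, then $p=\alpha_i^k\alpha_i^{-k}p\in N_i^+$, a contradiction.

**Step 2: words.** Let $\mathcal D=P(V)\setminus\bigcup N_i^\pm$, a nonempty open set. Take a nonempty reduced word in $\alpha_1^{\pm k},\alpha_2^{\pm k}$ and apply its letters one after the other, from the right, to a point of $\mathcal D$. After each letter $\alpha_i^{\pm k}$ the point lies in $N_i^\pm$ (same $i$, same sign). For the first letter applied this is (6). For a later letter $\alpha_i^{\pm k}$, the point lies in some $N_{i'}^{\pm'}$, and this is not $N_i^{\mp}$ because the word is reduced. So it is disjoint from $N_i^\mp$, and (6) applies. Thus the word maps $\mathcal D$ into $\bigcup N_i^\pm$, which is disjoint from $\mathcal D$. So $\Gamma$ is free of rank $2$, and every $\gamma\in\Gamma\setminus\{1\}$ maps $\mathcal D$ into $\bigcup N_i^\pm$.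

**Step 3: the set $Z$.** The nonzero vectors that span lines in $\mathcal D$ form a nonempty open set. Let $Z$ be a nonempty compact open subset of it. If $\gamma Z\cap\gamma'Z\ne\emptyset$ with $\gamma\ne\gamma'$, then $\gamma'^{-1}\gamma\ne1$ would map some line in $\mathcal D$ to a line in $\mathcal D$, contradicting Step 2. $\square$

By Lemma 8.4 and $(\tau\tau')_*=\tau_*\tau'_*$, each $\gamma\in\Gamma$ is $\tau_*$ for some $\tau\in\operatorname{Aut}(K)$ trivial on $C$.

## 10. Automorphisms of $K$ act by affine maps

There are no rational points now to tame the automorphisms of $C$. Instead we use that every automorphism is affine on $\hat E$.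

**Proposition 10.1.** Let $\tau\in\operatorname{Aut}(K)$ with $\tau(C)=C$. Then $\tau_*$ is a homeomorphism of $\hat E$ of the form $a\mapsto\Lambda(a)+b$ with $\Lambda$ a group homomorphism.

*Proof.* It suffices to show that $\tau_*^{-1}$ is continuous and affine. Applied to $\tau^{-1}$, this gives the same for $\tau_*$.

**Step 1: compute one coordinate.** Let $\sigma=\tau|_C$, and let $a=\tau_*^{-1}a'$, that is, $v_a=v_{a'}\circ\tau$. Fix $j$. The field $\tau(i_jC(E))$ is finitely generated over $C$, so it lies in $i_m(C(E))$ for some $m$. Let $E^\sigma$ be the curve obtained from $E$ by applying $\sigma$ to its coefficients. Then $f^\sigma\mapsto i_m^{-1}(\tau(i_jf))$ is an embedding $C(E^\sigma)\to C(E)$ over $C$. It comes from a nonconstant morphism $\psi:E\to E^\sigma$, so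
$$\tau(i_jf)=i_m(f^\sigma\circ\psi)\qquad\text{for all }f\in C(E).$$
Now $\operatorname{ord}_{a_j}(f)=v_a(i_jf)=v_{a'}(\tau(i_jf))=\operatorname{ord}_{a'_m}(f^\sigma\circ\psi)$, and this is a positive multiple (the ramification index) of $\operatorname{ord}_{\psi(a'_m)}(f^\sigma)=\operatorname{ord}_{\sigma^{-1}(\psi(a'_m))}(f)$. Hence
$$a_j=\sigma^{-1}(\psi(a'_m)).$$

**Step 2: conclude.** The morphism $\psi$ is a homomorphism followed by a translation (Silverman, III.4.7), and $\sigma^{-1}:E^\sigma(C)\to E(C)$ is an isomorphism of groups. So $a_j=\Lambda_j(a'_m)+c_j$ with a homomorphism $\Lambda_j:E(C)\to E(C)$ and $c_j\in E(C)$. Since $a_j$ depends only on $a'_m$, the preimage of $\pi_j^{-1}(e)$ under $\tau_*^{-1}$ is a union of fibers of $\pi_m$, hence open, and $\tau_*^{-1}$ is continuous. Let $b'=\tau_*^{-1}(0)$. The $j$-th coordinate of $\tau_*^{-1}(a')-b'$ is $\Lambda_j(a'_m)$, which is additive in $a'$. So $a'\mapsto\tau_*^{-1}(a')-b'$ is a homomorphism. $\square$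

## 11. Coding the shift in characteristic $\ell$: proof of Theorem B

We keep $\ell$ prime, $n\ge1$, and the notation of Sections 8–10. Enumerate the nonempty compact open subsets of $V$ as $Z_1,Z_2,\dots$ and put $W_i=\Gamma Z_i=\bigcup_\gamma\gamma Z_i$. Let $P$ be the set of all primes other than $\ell$ and $r$, enumerated as $p_0,p_*,p_1,p_2,\dots$. For $x\in2^\Gamma$ let
$$A_x=\bigcup_{x(\gamma)=1}\gamma Z,$$
and let $F_x=F(\vec A)$ with
$$A_{p_0}=X,\qquad A_{p_*}=A_x,\qquad A_{p_i}=W_i\ (i\ge1).$$
The sets $W_i$ replace the single orbit $O$ of Section 7: there is no analogue of Lemma 6.2 at hand, so we mark all $\Gamma$-invariant sets of the form $\Gamma Z_i$, and this will force an automorphism to agree with an element of $\Gamma$ near a point. The sets $W_i$ and $A_x$ are open in $V$, hence full by Lemma 8.3 (for $x=0$, $A_x=\emptyset$ is full). The field $F_x$ has characteristic $\ell$ and transcendence degree $n$.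

**Step 1: $x\mapsto F_x$ is Borel.** Let $f\in U_{A_x}$. Then $f=i_m(g)$ for some $m$ and $g$, and the support $\{a:v_a(f)\ne0\}$ is a finite union of fibers $\pi_m^{-1}(e)$ and lies in $A_x\subset V$. Each of these fibers is compact, so the support is covered by finitely many of the disjoint open sets $\gamma Z$ with $x(\gamma)=1$. The other groups $U_{A_p}$ do not depend on $x$. So $F_x=\bigcup F_{1_\Phi}$ over the finite $\Phi\subset\Gamma$ on which $x$ is constantly $1$, and the proof of Lemma 7.2 applies.

**Step 2: equivalent points give isomorphic fields.** Let $y=\gamma_0\cdot x$ with $\gamma_0\in\Gamma$, and let $\tau\in\operatorname{Aut}(K)$ be trivial on $C$ with $\tau_*=\gamma_0$. Then $\tau_*X=X$, $\tau_*W_i=W_i$, and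
$$\tau_*A_x=\bigcup_{x(\gamma)=1}\gamma_0\gamma Z=\bigcup_{x(\gamma_0^{-1}\gamma)=1}\gamma Z=A_y.$$
By Proposition 5.1(ii), $F_x\cong F_y$.

**Step 3: an isomorphism agrees with some $\gamma_0\in\Gamma$ on an open set.** Let $\varphi:F_x\to F_y$ be an isomorphism. Proposition 5.1(i), with the missing prime $r$, gives $\tau=\varphi|_K\in\operatorname{Aut}(K)$ with $\tau(C)=C$, and by (5)
$$\tau_*W_i=W_i\ \text{ for all }i,\qquad\tau_*A_x=A_y .$$
Fix $z_0\in Z$. As $Z$ is one of the $Z_i$, $\tau_*z_0\in\Gamma Z$, so $\tau_*z_0\in\gamma_0Z$ for a unique $\gamma_0\in\Gamma$. By continuity of $\tau_*$ there is a compact open $Z'$ with $z_0\in Z'\subset Z$ and $\tau_*Z'\subset\gamma_0Z$. Let $z\in Z'$, and let $Y$ be compact open with $z\in Y\subset Z'$. Then $Y$ is one of the $Z_i$, so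
$$\tau_*z\in\Gamma Y\cap\gamma_0Z=\gamma_0Y,$$
where the equality holds because $\gamma Y\subset\gamma Z$ is disjoint from $\gamma_0Z$ for $\gamma\ne\gamma_0$. Letting $Y$ shrink to $\{z\}$ gives $\tau_*z=\gamma_0z$. So $\tau_*=\gamma_0$ on $Z'$.

**Step 4: the agreement spreads to $V$.** By Proposition 10.1 write $\tau_*a=\Lambda(a)+b$. The set $Z'$ contains a coset $z+L$ of an open subgroup $L\le V$. For $w\in L$, $\Lambda(z)+\Lambda(w)+b=\gamma_0z+\gamma_0w$. Comparing with $w=0$ gives $\Lambda=\gamma_0$ on $L$. For $w\in V$ some $r^jw$ lies in $L$, so $r^j\Lambda(w)=\gamma_0(r^jw)=r^j\gamma_0w$. Multiplication by $r$ is injective on $\hat E$, so $\Lambda(w)=\gamma_0w$. In particular $\Lambda(z)=\gamma_0z$, while $\Lambda(z)+b=\gamma_0z$. So $b=0$, and $\tau_*=\gamma_0$ on $V$.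

**Step 5: read off $y=\gamma_0\cdot x$.** We get $A_y=\tau_*A_x=\gamma_0A_x=A_{\gamma_0\cdot x}$. The sets $\gamma Z$ are nonempty and pairwise disjoint, so $y=\gamma_0\cdot x$.

Since $\Gamma\cong F_2$, this proves
$$E_\infty\sim_BE(\Gamma,2)\le_B\,\cong_n^{(\ell)}\qquad(\ell\text{ prime},\ n\ge1).\tag{7}$$

*Proof of Theorem B.* For $n\ge1$, $\cong_n^{(\ell)}\,\le_BE_\infty$ by Proposition 2.2. The reverse reduction is (7) for $\ell$ prime and Theorem A for $\ell=0$. So $\cong_n^{(\ell)}\,\sim_BE_\infty$ for all $\ell\ge0$. Theorem A also gives $\cong_n\,\sim_BE_\infty$ for $n\ge1$. By Proposition 1.5, $\cong_0$ is smooth.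

Equality on $2^{\mathbb N}$ is a countable Borel equivalence relation, so $\cong_0\,\le_BE_\infty$ by Fact 2.1. If $E_\infty\le_B\,\cong_0$, then $E_\infty$ would be smooth. By Fact 2.1 $E_0\le_BE_\infty$, so $E_0$ would be smooth too, contradicting Example 1.3. Hence $\cong_0\,<_B\,\cong_n$ for $n\ge1$, while all $\cong_n$ with $n\ge1$ are mutually Borel bireducible. Therefore $\cong_m\,<_B\,\cong_n$ iff $m=0<n$. $\blacksquare$
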